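\title{Filter limits of continuous functions on the Hilbert cube}

\begin{abstract}
To every analytic filter $\mathcal F$ on $\omega$ there corresponds a countable ordinal $\xi$, its rank, such that on every zero-dimensional Polish space the pointwise $\mathcal F$-limits of sequences of continuous real functions are exactly the functions of Borel class $\xi$. We show that zero-dimensionality cannot be dropped. For every countable ordinal $\eta\ge 3$ there is an analytic filter of rank $\eta$ for which the equality fails on the Hilbert cube, and on every Polish space containing a strongly infinite-dimensional compact set. On the positive side, $\mathcal F$-limits of continuous functions are of class $\xi$ on every Polish space, and the equality holds on countable unions of closed finite-dimensional sets and, on all Polish spaces, for filters of rank at most $2$.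
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{Filter limits and Borel classes}

A \emph{filter} on $\omega$ is a nonempty family $\mathcal F$ of subsets of $\omega$ that is closed under supersets and finite intersections. All filters are proper: $\emptyset\notin\mathcal F$. We identify $\mathcal P(\omega)$ with the Cantor space $2^\omega$ and call $\mathcal F$ \emph{analytic}, or $\Sigma^1_1$, if it is an analytic subset of $2^\omega$. Recall that the analytic sets are the projections of Borel sets, that they are closed under countable unions, and that an analytic subset of $2^\omega$ is the projection of a closed subset of $\omega^\omega\times 2^\omega$. A filter on another countably infinite set is regarded as a filter on $\omega$ through a bijection.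

For real functions $f_n$ and $f$ on a space $X$ we write $f=\lim_{\mathcal F}f_n$ if $\{n: f_n(x)\in V\}\in\mathcal F$ for every $x\in X$ and every neighborhood $V$ of $f(x)$. The class $\mathcal C_{\mathcal F}(X)$ consists of all $f:X\to\mathbb R$ of the form $\lim_{\mathcal F}f_n$ with every $f_n$ continuous. It measures how far a single passage to the limit along $\mathcal F$ leads away from continuity.

The natural scale for this is the Borel hierarchy. In a metrizable space, $\Sigma^0_1$ is the class of open sets, $\Pi^0_\alpha$ is the class of complements of $\Sigma^0_\alpha$ sets, $\Sigma^0_\alpha$ for $1<\alpha<\omega_1$ is the class of countable unions of sets from $\bigcup_{\beta<\alpha}\Pi^0_\beta$, and $\Delta^0_\alpha=\Sigma^0_\alpha\cap\Pi^0_\alpha$. Thus $\Sigma^0_2=F_\sigma$ and $\Pi^0_2=G_\delta$. We use freely that $\Sigma^0_\alpha$ is closed under countable unions, finite intersections and continuous preimages, that $\Sigma^0_\beta\cup\Pi^0_\beta\subseteq\Delta^0_\alpha$ for $\beta<\alpha$, that the $\Sigma^0_\alpha$ subsets of a subspace are the traces of the $\Sigma^0_\alpha$ subsets of the space,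 and that $2^\omega$ has a $\Sigma^0_\alpha$ subset that is not $\Pi^0_\alpha$ for every $1\le\alpha<\omega_1$. For a Polish space $X$ and a countable ordinal $\xi$, the \emph{Borel class} $\mathcal B_\xi(X)$ is the set of $f:X\to\mathbb R$ with $f^{-1}(U)\in\Sigma^0_{1+\xi}$ for all open $U\subseteq\mathbb R$. So $\mathcal B_0(X)$ is the set of continuous functions, and an indicator function $1_S$ lies in $\mathcal B_\xi(X)$ if and only if $S\in\Delta^0_{1+\xi}$. By the Lebesgue--Hausdorff--Banach theorem, $\mathcal B_1(X)$ is the set of pointwise limits of sequences of continuous functions, and $\mathcal B_2(X)$ is the set of pointwise limits of sequences from $\mathcal B_1(X)$.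

\begin{example}\label{ex:first}
Let $X$ be any Polish space.
\begin{enumerate}
\item[(i)] If $n_0\in\bigcap\mathcal F$ and $f=\lim_{\mathcal F}f_n$, then $f_{n_0}(x)$ lies in every neighborhood of $f(x)$, so $f=f_{n_0}$. Constant sequences give all continuous functions, so $\mathcal C_{\mathcal F}(X)=\mathcal B_0(X)$.
\item[(ii)] If $\bigcap\mathcal F=\emptyset$, we call $\mathcal F$ \emph{free}. Then $\omega\setminus\{n\}\in\mathcal F$ for each $n$, so $\mathcal F$ contains all cofinite sets, ordinary limits are $\mathcal F$-limits, and $\mathcal B_1(X)\subseteq\mathcal C_{\mathcal F}(X)$. For the filter of cofinite sets this is an equality.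
\item[(iii)] Let $\mathcal F$ be the filter of all $S\subseteq\omega\times\omega$ such that, for all but finitely many $k$, we have $(k,j)\in S$ for all but finitely many $j$. An iterated limit $\lim_k\lim_jf_{k,j}$ is an $\mathcal F$-limit, so $\mathcal B_2(X)\subseteq\mathcal C_{\mathcal F}(X)$. Conversely, let $f=\lim_{\mathcal F}f_{k,j}$ and let $U$ be open. Then $f(x)\in U$ if and only if there is a rational open interval $I$ with $\overline I\subseteq U$ such that, for all but finitely many $k$, $f_{k,j}(x)\in I$ for infinitely many $j$: any such $I$ around $f(x)$ works, and no $I$ with $f(x)\notin\overline I$ does. This condition is $\Sigma^0_3$, so $\mathcal C_{\mathcal F}(X)=\mathcal B_2(X)$.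
\end{enumerate}
\end{example}

In each case where we found $\mathcal C_{\mathcal F}(X)$, it is a Borel class whose index depends on the filter alone. The following known theorem, which we use without proof, says that this is the rule on zero-dimensional spaces, that is, on spaces with a base of clopen sets.

\begin{theorem}\label{thm:rank}
For every $\Sigma^1_1$ filter $\mathcal F$ there is a countable ordinal $\xi$ such that $\mathcal C_{\mathcal F}(X)=\mathcal B_\xi(X)$ for every zero-dimensional Polish space $X$.
\end{theorem}

The ordinal $\xi$ is unique, because the classes $\mathcal B_\xi(2^\omega)$ increase strictly. It is called the \emph{rank} of $\mathcal F$.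

\subsection{The conjecture and the results}

The following conjecture is posed in \cite{FDC}: \emph{the zero-dimensionality assumption in Theorem~\ref{thm:rank} can be dropped, that is, $\mathcal C_{\mathcal F}(X)=\mathcal B_\xi(X)$ for every $\Sigma^1_1$ filter $\mathcal F$ of rank $\xi$ and every Polish space $X$.}

Example~\ref{ex:first} speaks for the conjecture, since the computations there do not see the dimension of $X$. The reason for doubt lies in the inclusion $\mathcal B_\xi(X)\subseteq\mathcal C_{\mathcal F}(X)$, which asks us to manufacture continuous functions on $X$. A zero-dimensional space has many continuous maps to $\{0,1\}$ and to $2^\omega$; a connected space has only constant ones. We therefore look for a filter that owes its rank to such maps.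

Let $\mathcal T$ be the countable set of clopen subsets of $2^\omega$. For $A\subseteq2^\omega$ and finite $E\subseteq 2^\omega$ put
$$U_E=\{C\in\mathcal T: C\cap E=A\cap E\},\qquad \mathcal F_A=\{S\subseteq\mathcal T: U_E\subseteq S\text{ for some finite }E\subseteq2^\omega\}.$$
Since $U_E\neq\emptyset$ and $U_E\cap U_{E'}=U_{E\cup E'}$, this is a proper filter on $\mathcal T$.

\begin{theorem}\label{thm:main}
There is a $\Sigma^0_3$ set $B\subseteq[0,1]^\omega$ such that $1_B\notin\mathcal C_{\mathcal F_A}([0,1]^\omega)$ for every $A\subseteq 2^\omega$. If $A$ is Borel and not $\Delta^0_3$, then $\mathcal F_A$ is a $\Sigma^1_1$ filter of rank $\xi\ge3$, while $1_B\in\mathcal B_3([0,1]^\omega)\subseteq\mathcal B_\xi([0,1]^\omega)$. So the conjecture is false.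
\end{theorem}

The property of the Hilbert cube that matters is the following. Let $F^-,F^+$ be subsets of a space $L$. A set $S$ \emph{separates} $F^-$ from $F^+$ in $L$ if $S$ is closed in $L$ and $L\setminus S=U\sqcup V$ with $U,V$ disjoint and open in $L$, $F^-\subseteq U$ and $F^+\subseteq V$. A compact metrizable space $T$ is \emph{strongly infinite-dimensional} if there are pairs $(T_i^-,T_i^+)_{i\in\omega}$ of disjoint closed subsets of $T$ such that $\bigcap_iS_i\ne\emptyset$ whenever each $S_i$ separates $T_i^-$ from $T_i^+$ in $T$. The Hilbert cube has this property (Lemma~\ref{lem:cube}). The second theorem locates the failure of the conjecture in terms of rank and dimension.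

\begin{theorem}\label{thm:compl}
Let $\mathcal F$ be a $\Sigma^1_1$ filter of rank $\xi$ and let $X$ be a Polish space.
\begin{enumerate}
\item[(a)] Always $\mathcal C_{\mathcal F}(X)\subseteq\mathcal B_\xi(X)$.
\item[(b)] $\mathcal C_{\mathcal F}(X)=\mathcal B_\xi(X)$ if $X$ is a countable union of closed finite-dimensional subsets, in particular if $\dim X<\infty$.
\item[(c)] $\mathcal C_{\mathcal F}(X)=\mathcal B_\xi(X)$ for all Polish $X$ if $\xi\le2$.
\item[(d)] For every $3\le\eta<\omega_1$ there is a $\Sigma^1_1$ filter $\mathcal F$ of rank exactly $\eta$ such that $\mathcal C_{\mathcal F}(X)\subsetneq\mathcal B_\eta(X)$ for every Polish $X$ containing a strongly infinite-dimensional compact set.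
\end{enumerate}
\end{theorem}

For ranks $\ge3$, the spaces that lie between (b) and (d) are not settled here.

Convergence along $\mathcal F_A$ is witnessed at each point by a finite partial function on $2^\omega$, which we call a certificate. Section~\ref{sec:cert} introduces certificates and works out the case of one-point certificates, where the whole mechanism is visible. Sections~\ref{sec:ess}, \ref{sec:B} and~\ref{sec:hit} supply the three ingredients for the general case: a notion of largeness for compact sets, the set $B$, and a way to extract boundedly many candidates from an unbounded family of certificates. Section~\ref{sec:main} proves Theorem~\ref{thm:main}. Parts (a), (c), (b), (d) of Theorem~\ref{thm:compl} are proved in this order in Sections~\ref{sec:a}--\ref{sec:d}.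

Throughout, $2=\{0,1\}$; where a set is meant, $2^l$ is the set of binary strings of length $l$; $e|l$ is the initial segment of length $l$ of $e$; and $N_s=\{e\in2^\omega:s\subset e\}$.

\section{The filters $\mathcal F_A$ and their certificates}\label{sec:cert}

\subsection{A lower bound for the rank}

For $y\in2^\omega$ we have $\{C\in\mathcal T:1_C(y)=1_A(y)\}=U_{\{y\}}$. Hence $1_A=\lim_{\mathcal F_A}1_C$, and $\mathcal F_A$ is the smallest filter on $\mathcal T$ with this property, since any such filter contains the sets $U_{\{y\}}$ and their finite intersections $U_E$. The filter is made to reach $1_A$ from two-valued functions and to do nothing more.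

\begin{lemma}\label{lem:FA}
If $A\subseteq2^\omega$ is Borel, then $\mathcal F_A$ is $\Sigma^1_1$, and its rank $\xi$ satisfies $A\in\Delta^0_{1+\xi}$. In particular $\xi\ge3$ if $A\notin\Delta^0_3$.
\end{lemma}

\begin{proof}
A set $S\subseteq\mathcal T$ belongs to $\mathcal F_A$ if and only if there are $k$ and $(e_0,\dots,e_{k-1})\in(2^\omega)^k$ such that for every $C\in\mathcal T$ either $C\in S$ or $1_C(e_i)\ne1_A(e_i)$ for some $i<k$. For fixed $k$ this condition on $(S,e_0,\dots,e_{k-1})$ is Borel, because $\mathcal T$ is countable and $A$ is Borel. So $\mathcal F_A$ is a countable union of projections of Borel sets. By Theorem~\ref{thm:rank}, $1_A\in\mathcal C_{\mathcal F_A}(2^\omega)=\mathcal B_\xi(2^\omega)$, that is, $A\in\Delta^0_{1+\xi}$. If $\xi\le2$, this gives $A\in\Delta^0_3$.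
\end{proof}

\subsection{Certificates}

In the rest of this section and in Section~\ref{sec:hit}, $Y$ is a separable metrizable space, $D\subseteq Y$, $A\subseteq 2^\omega$ is arbitrary, and $f_C:Y\to\mathbb R$ $(C\in\mathcal T)$ are continuous functions with
\begin{equation}\label{eq:standing}
1_D=\lim\nolimits_{\mathcal F_A}f_C .
\end{equation}
The letters $p,q$ denote finite partial functions from $2^\omega$ to $2$, identified with their graphs. Two of them \emph{conflict} at $e$ if both are defined at $e$ with different values, and they are \emph{compatible} if they conflict nowhere. Put $[p]=\{C\in\mathcal T:p\subseteq1_C\}$; this set is nonempty, and $[1_A|E]=U_E$.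

\begin{definition}
Let $y\in Y$. We call $p$ a \emph{$1$-certificate at $y$} if $f_C(y)\ge\frac23$ for all $C\in[p]$, and a \emph{$0$-certificate at $y$} if $f_C(y)\le\frac13$ for all $C\in[p]$.
\end{definition}

The definition does not mention $A$: a point may well have certificates of both types. The set $A$ only decides which of them are true, that is, contained in $1_A$.

\begin{lemma}\label{lem:cert}
Let $y\in Y$ and $b\in2$.
\begin{enumerate}
\item[(i)] If $p$ is a $b$-certificate at $y$ and $p\subseteq p'$, then $p'$ is a $b$-certificate at $y$.
\item[(ii)] Every $1$-certificate at $y$ conflicts with every $0$-certificate at $y$.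
\item[(iii)] There is a $1_D(y)$-certificate $p$ at $y$ with $p\subseteq1_A$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) holds because $[p']\subseteq[p]$. For (ii), if a $1$-certificate $p$ and a $0$-certificate $q$ were compatible, any $C\in[p\cup q]$ would give $\frac23\le f_C(y)\le\frac13$. For (iii), by \eqref{eq:standing} the set $\{C:|f_C(y)-1_D(y)|<\frac13\}$ contains some $U_E=[1_A|E]$.
\end{proof}

We want to take limits of certificates. The obstacle is that the number of points may grow, or that two points with different values may converge to the same point. Both are excluded in the set $\Pi_l$ of those $p$ whose domain points have pairwise distinct restrictions to $l$. Such a $p$ has at most one point in each $N_s$, $s\in 2^l$, so we identify $\Pi_l$ with the compact metrizable space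
$$\prod_{s\in2^l}\bigl(\{*\}\sqcup(N_s\times2)\bigr),$$
where the \emph{coordinate} $s$ of $p$ is the point $(e,\varepsilon)\in p$ with $e\in N_s$, or $*$ if there is none. Elements of $\Pi_l$ have at most $2^l$ points, $\Pi_l\subseteq\Pi_{l+1}$, and every $p$ lies in some $\Pi_l$.

\begin{lemma}\label{lem:closed}
The set of $(y,p)\in Y\times\Pi_l$ such that $p$ is a $b$-certificate at $y$ is closed.
\end{lemma}

\begin{proof}
For fixed $C\in\mathcal T$, the condition $p\subseteq1_C$ says that each coordinate of $p$ is $*$ or a pair $(e,\varepsilon)$ with $1_C(e)=\varepsilon$. This defines a clopen subset of $\Pi_l$, since $C$ is clopen. For $b=1$ the set in question is $\bigcap_C\{(y,p):p\not\subseteq1_C\text{ or }f_C(y)\ge\frac23\}$, an intersection of closed sets; for $b=0$ replace the inequality by $f_C(y)\le\frac13$.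
\end{proof}

\begin{example}[One-point certificates]\label{ex:one}
Let $L\subseteq Y$ and suppose that every $y\in L$ has a $1$-certificate and a $0$-certificate in $\Pi_0$, that is, with at most one point. By Lemma~\ref{lem:cert}(ii) any two such certificates of opposite types conflict, so they have the form $\{(e,\varepsilon)\}$ and $\{(e,1-\varepsilon)\}$. It follows that $y$ has exactly one $1$-certificate $\{(e(y),\varepsilon(y))\}$ and exactly one $0$-certificate $\{(e(y),1-\varepsilon(y))\}$ in $\Pi_0$. The map $y\mapsto(e(y),\varepsilon(y))$ from $L$ to the compact space $2^\omega\times2$ has closed graph by Lemma~\ref{lem:closed}, so it is continuous. Let $p\subseteq1_A$ be a $1_D(y)$-certificate at $y$. If $y\in D$, then $p$ conflicts with $\{(e(y),1-\varepsilon(y))\}$, so $1_A(e(y))=\varepsilon(y)$. If $y\notin D$, then $p$ conflicts with $\{(e(y),\varepsilon(y))\}$, so $1_A(e(y))=1-\varepsilon(y)$. Therefore, for $y\in L$,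
$$y\in D\iff 1_A(e(y))=\varepsilon(y).$$
Two conclusions follow. First, $D\cap L$ is obtained from $A$ by a continuous substitution, so its Borel complexity in $L$ is at most that of $A$ and its complement. This bound is attained for $Y=L=2^\omega$ and $f_C=1_C$, where $e(y)=y$, $\varepsilon(y)=1$ and $D=A$. Second, if $L$ is connected, then $e$ and $\varepsilon$ are constant, so $L\subseteq D$ or $L\cap D=\emptyset$, whatever $A$ is.
\end{example}

The first conclusion grows into the upper bound for the rank in Section~\ref{sec:d}, the second into Theorem~\ref{thm:main}. In general the certificates at a point are neither unique nor of bounded size, and we fix their points one at a time. The points fixed so far form a stem. For Theorem~\ref{thm:main} they are constant; for Section~\ref{sec:d} they depend continuously on $y$, as $e(y)$ does above.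

\begin{definition}
A \emph{stem} on $W\subseteq Y$ is a finite list $t=(e_j,\varepsilon_j)_{j<r}$ of continuous maps $e_j:W\to2^\omega$ and signs $\varepsilon_j\in2$ such that $t(y)=\{(e_j(y),\varepsilon_j):j<r\}$ is a partial function for every $y\in W$. A finite partial function is regarded as a constant stem. For $b\in2$ put
$$Y^b_l(t)=\{y\in W:\text{some $b$-certificate $p$ at $y$ has }p\in\Pi_l,\ p\supseteq t(y)\},\qquad Y^b(t)=\bigcup_lY^b_l(t).$$
We say that $t$ \emph{blocks} $b$ on $W'\subseteq W$ if $W'\cap Y^b(t)=\emptyset$.
\end{definition}

Stems can be restricted to subsets $W'\subseteq W$, and $Y^b_l(t|W')=Y^b_l(t)\cap W'$.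

\begin{lemma}\label{lem:stem}
Let $t=(e_j,\varepsilon_j)_{j<r}$ be a stem on $W$, $b\in2$ and $y\in W$.
\begin{enumerate}
\item[(i)] The set of $(y,p)\in W\times\Pi_l$ such that $p\supseteq t(y)$ and $p$ is a $b$-certificate at $y$ is closed. The sets $Y^b_l(t)$ are closed in $W$ and increase with $l$.
\item[(ii)] If $y\in Y^b_l(t)$, then $|t(y)|\le2^l$.
\item[(iii)] $y\in Y^b(t)$ if and only if some $b$-certificate at $y$ is compatible with $t(y)$.
\item[(iv)] If $t(y)\subseteq1_A$ and $b=1_D(y)$, then $y\in Y^b(t)$.
\item[(v)] Let $a\subseteq t(y)\cap1_A$, let $p\subseteq1_A$ be a $b$-certificate at $y$, and suppose $y\notin Y^b(t)$. Then $\operatorname{dom}p$ meets $\operatorname{dom}t(y)\setminus\operatorname{dom}a$.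
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Let $(y_k,p_k)\to(y,p)$ with $p_k\supseteq t(y_k)$, fix $j$ and let $s=e_j(y)|l$. For large $k$ we have $e_j(y_k)|l=s$, so coordinate $s$ of $p_k$ is $(e_j(y_k),\varepsilon_j)$, and in the limit coordinate $s$ of $p$ is $(e_j(y),\varepsilon_j)$. Thus $p\supseteq t(y)$, and $p$ is a $b$-certificate at $y$ by Lemma~\ref{lem:closed}. The set $Y^b_l(t)$ is the projection of this closed set along the compact factor $\Pi_l$, hence closed; it increases because $\Pi_l\subseteq\Pi_{l+1}$.

(ii) $t(y)$ is contained in an element of $\Pi_l$.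

(iii) If a $b$-certificate $p$ is compatible with $t(y)$, then $p\cup t(y)$ is a $b$-certificate by Lemma~\ref{lem:cert}(i), and it lies in some $\Pi_l$. The converse is immediate from the definition.

(iv) The certificate of Lemma~\ref{lem:cert}(iii) and $t(y)$ are both contained in $1_A$, hence compatible.

(v) By (iii), $p$ conflicts with $t(y)$ at some $e$. On $\operatorname{dom}a$ the function $t(y)$ agrees with $1_A$, and $p\subseteq1_A$, so $e\notin\operatorname{dom}a$.
\end{proof}

Part (v) is the counting device behind both main arguments: each time both values are blocked by stems extending the true part $a$ found so far, the true certificate at $y$ has to spend one new point of its finite domain.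

\section{Essential sets}\label{sec:ess}

In Example~\ref{ex:one} connectedness made a continuous map constant. For larger certificates we shall have to pass to subsets, infinitely many times, and we need a property that survives each passage and still provides a continuum at every stage. Strong infinite-dimensionality gives such a property.

\begin{lemma}\label{lem:cube}
The Hilbert cube $[0,1]^\omega$ is strongly infinite-dimensional, with $T_i^-=\{x_i=0\}$ and $T_i^+=\{x_i=1\}$.
\end{lemma}

\begin{proof}
First let $S_i$ $(i<n)$ separate $\{x_i=0\}$ from $\{x_i=1\}$ in $[0,1]^n$, with complement $U_i\sqcup V_i$, $\{x_i=0\}\subseteq U_i$, $\{x_i=1\}\subseteq V_i$. Let $d$ be the Euclidean metric. If $x\in U_i$, the segment in direction $i$ from $x$ to the face $\{x_i=1\}\subseteq V_i$ is connected, so it meets $S_i$; hence $d(x,S_i)\le1-x_i$. If $x\in V_i$, the segment to the face $\{x_i=0\}$ gives $d(x,S_i)\le x_i$. Define $\Phi_i(x)=x_i+d(x,S_i)$ on $U_i\cup S_i$ and $\Phi_i(x)=x_i-d(x,S_i)$ on $V_i\cup S_i$. These two sets are closed and the formulas agree on $S_i$, so $\Phi=(\Phi_i)_{i<n}$ is a continuous self-map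 of $[0,1]^n$. By Brouwer's theorem it has a fixed point $x$, and $d(x,S_i)=0$ for all $i$, so $x\in\bigcap_{i<n}S_i$.

Now let $S_i$ separate $T_i^-$ from $T_i^+$ in $[0,1]^\omega$. The traces of $S_0,\dots,S_{n-1}$ on $[0,1]^n\times\{0\}^\omega$ separate the opposite faces of this $n$-cube, so $\bigcap_{i<n}S_i\neq\emptyset$. By compactness $\bigcap_iS_i\ne\emptyset$.
\end{proof}

For the rest of this section fix a compact metric space $(T,d)$ with pairs $(T_i^-,T_i^+)_{i\in\omega}$ witnessing strong infinite-dimensionality. For compact $L\subseteq T$, an \emph{$i$-separator in $L$} is a set that separates $T_i^-\cap L$ from $T_i^+\cap L$ in $L$; such sets exist by normality.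

\begin{definition}
Let $L\subseteq T$ be compact and $M\subseteq\omega$. For $M\ne\emptyset$, $L$ is \emph{$M$-essential} if $\bigcap_{i\in M}S_i\ne\emptyset$ whenever $S_i$ is an $i$-separator in $L$ for each $i\in M$; and $L$ is \emph{$\emptyset$-essential} if $L\ne\emptyset$. We call $L$ \emph{large} if it is $M$-essential for some infinite $M$.
\end{definition}

One may think of $M$ as a set of independent directions in which $L$ still extends. The space $T$ is $\omega$-essential, and essential sets are nonempty. Two monotonicity properties will be used without comment. A compact superset of an $M$-essential set $L$ is $M$-essential, because the trace on $L$ of an $i$-separator in the superset is an $i$-separator in $L$. An $M$-essential set is $M_0$-essential for $M_0\subseteq M$, because any family of separators indexed by $M_0$ can be completed to one indexed by $M$. Everything else rests on going in the other direction, from a subset to a superset.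

\begin{lemma}[Extension]\label{lem:ext}
Let $K\subseteq L\subseteq T$ be compact and let $S'$ be an $i$-separator in $K$. Then there is an $i$-separator $S$ in $L$ with $S\cap K\subseteq S'$.
\end{lemma}

\begin{proof}
Let $F^\pm=T_i^\pm\cap L$ and $K\setminus S'=U'\sqcup V'$ with $F^-\cap K\subseteq U'$, $F^+\cap K\subseteq V'$. Then $\overline{U'}\subseteq K$, and $\overline{U'}\cap V'=\emptyset$ since $V'$ is open in $K$; hence also $\overline{U'}\cap F^+\subseteq\overline{U'}\cap V'=\emptyset$. Moreover $F^-\cap F^+=\emptyset$ and $F^-\cap V'\subseteq U'\cap V'=\emptyset$. So the closure $F^-\cup\overline{U'}$ of $G^-=F^-\cup U'$ misses $G^+=F^+\cup V'$, and with the roles exchanged the closure of $G^+$ misses $G^-$. Therefore $U=\{x\in L:d(x,G^-)<d(x,G^+)\}$ and $V=\{x\in L:d(x,G^+)<d(x,G^-)\}$, with $d(x,\emptyset)=\infty$, are disjoint open sets containing $G^-$ and $G^+$. Let $S=L\setminus(U\cup V)$. Then $S\cap K\subseteq K\setminus(U'\cup V')=S'$.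
\end{proof}

The next lemma says that an inessential closed set can be avoided at the price of the directions in which it is inessential.

\begin{lemma}[Avoidance]\label{lem:sum}
Let $L$ be $M$-essential, $M=M'\sqcup\bigsqcup_nM_n$ with finitely or countably many $n$, and let $L_n\subseteq L$ be closed and not $M_n$-essential. Then there is an $M'$-essential compact set $L'\subseteq L\setminus\bigcup_nL_n$.
\end{lemma}

\begin{proof}
If $M_n=\emptyset$, then $L_n=\emptyset$. For the other $n$ choose $i$-separators $S_i'$ in $L_n$ $(i\in M_n)$ with $\bigcap_{i\in M_n}S'_i=\emptyset$, and extend them by Lemma~\ref{lem:ext} to $i$-separators $S_i$ in $L$ with $S_i\cap L_n\subseteq S_i'$. Let $L'=L\cap\bigcap\{S_i:i\in M\setminus M'\}$. It misses every $L_n$. Given $i$-separators $R_i$ in $L'$ $(i\in M')$, extend them to $i$-separators $\hat R_i$ in $L$ with $\hat R_i\cap L'\subseteq R_i$. Since $L$ is $M$-essential,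
$$\emptyset\ne L\cap\bigcap_{i\in M'}\hat R_i\cap\bigcap_{i\in M\setminus M'}S_i\subseteq L'\cap\bigcap_{i\in M'}R_i .$$
This covers the case $M'=\emptyset$ as well.
\end{proof}

\begin{corollary}[Dichotomy]\label{cor:dich}
If $L$ is large and $L_n\subseteq L$ $(n\in\omega)$ are closed, then some $L_n$ is large or there is a large $L'\subseteq L\setminus\bigcup_nL_n$.
\end{corollary}

\begin{proof}
Let $L$ be $M$-essential with $M$ infinite, and split $M$ into infinite sets $M',M_0,M_1,\dots$. If no $L_n$ is large, then $L_n$ is not $M_n$-essential, and Lemma~\ref{lem:sum} applies.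
\end{proof}

\begin{lemma}[Decreasing intersections]\label{lem:decr}
If $L_0\supseteq L_1\supseteq\cdots$ are $M$-essential, then so is $L_\infty=\bigcap_mL_m$.
\end{lemma}

\begin{proof}
For $M=\emptyset$ this is compactness. Otherwise suppose that $S_i'$ $(i\in M)$ are $i$-separators in $L_\infty$ with empty intersection, and extend them to $i$-separators $S_i$ in $L_0$ with $S_i\cap L_\infty\subseteq S'_i$. The compact set $\bigcap_iS_i$ misses $L_\infty$, so it misses some $L_m$. Then the sets $S_i\cap L_m$ are $i$-separators in $L_m$ with empty intersection, a contradiction.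
\end{proof}

The same set $M$ must work for all $m$ in Lemma~\ref{lem:decr}; we do not claim that a decreasing intersection of large sets is large. This is why Section~\ref{sec:main} needs bounds that are uniform in $m$.

A \emph{continuum} is a nonempty compact connected space; it is \emph{nondegenerate} if it has more than one point.

\begin{lemma}\label{lem:cont}
Every large set $L$ contains a nondegenerate continuum.
\end{lemma}

\begin{proof}
For $x\in L$ let $Q_x$ be the intersection of all clopen subsets of $L$ containing $x$. We show that $Q_x$ is connected. Let $Q_x=F\sqcup G$ with $F,G$ closed and $x\in F$, and take disjoint open $O\supseteq F$, $O'\supseteq G$. By compactness some clopen $Z\ni x$ satisfies $Z\subseteq O\cup O'$. Then $Z\cap O=Z\setminus O'$ is clopen and contains $x$, so $Q_x\subseteq O$ and $G=\emptyset$.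

Let $L$ be $\{i\}$-essential. Suppose $Q_x\cap T_i^+=\emptyset$ for all $x\in T_i^-\cap L$. By compactness each such $x$ lies in a clopen subset of $L$ disjoint from $T_i^+$, and finitely many of these cover $T_i^-\cap L$. Their union is clopen, so $\emptyset$ is an $i$-separator in $L$, which is impossible. Hence some $Q_x$ meets both $T_i^-$ and $T_i^+$, and it is a nondegenerate continuum.
\end{proof}

The last two lemmas find essential pieces at a cost that is fixed in advance: a given finite number of blocks of directions.

\begin{lemma}[Strata]\label{lem:strata}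
Let $M^1,\dots,M^\kappa$ be pairwise disjoint, let $L$ be $(M^1\cup\dots\cup M^\kappa)$-essential, and let $\tau:L\to\{1,\dots,\kappa\}$ be such that the sets $L_k=\{\tau\ge k\}$ are closed. Then for some $k$ there is an $M^k$-essential set on which $\tau=k$.
\end{lemma}

\begin{proof}
Put $L^{(\kappa)}=L$. Suppose $L^{(k)}\subseteq\{\tau\le k\}$ is $(M^1\cup\dots\cup M^k)$-essential. If $L^{(k)}\cap L_k$ is $M^k$-essential, it is the required set. Otherwise Lemma~\ref{lem:sum} gives an $(M^1\cup\dots\cup M^{k-1})$-essential set $L^{(k-1)}\subseteq L^{(k)}\setminus L_k\subseteq\{\tau\le k-1\}$. The process stops at $k=1$ at the latest, since $L^{(1)}\cap L_1=L^{(1)}$.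
\end{proof}

\begin{lemma}[Covers of bounded order]\label{lem:order}
Let $M_1,\dots,M_n$ be pairwise disjoint and nonempty, let $L$ be $(M_1\cup\dots\cup M_n)$-essential, and let $(O_w)_{w\in\Omega}$ be a finite cover of $L$ by relatively open sets such that each point lies in at most $n$ of them. Then some $O_w$ contains an $M_j$-essential set for some $j$.
\end{lemma}

\begin{proof}
We refine the cover to $n$ families of disjoint closed sets. Let $\varphi_w(x)=d(x,L\setminus O_w)$, or $\varphi_w=1$ if $O_w=L$; then $\varphi_w$ is continuous on $L$ and positive exactly on $O_w$. For nonempty $\Theta\subseteq\Omega$ let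
$$U_\Theta=\{x\in L:\min_{w\in\Theta}\varphi_w(x)>\max_{w\notin\Theta}\varphi_w(x)\},\qquad\max\emptyset=0 .$$
The set $U_\Theta$ is open and contained in $O_w$ for $w\in\Theta$. If $|\Theta|=|\Theta'|$ and $\Theta\ne\Theta'$, pick $w\in\Theta\setminus\Theta'$ and $w'\in\Theta'\setminus\Theta$; then $\varphi_w>\varphi_{w'}$ on $U_\Theta$ and $\varphi_{w'}>\varphi_w$ on $U_{\Theta'}$, so $U_\Theta\cap U_{\Theta'}=\emptyset$. A point $x$ lies in $U_\Theta$ for $\Theta=\{w:x\in O_w\}$, so the $U_\Theta$ with $1\le|\Theta|\le n$ cover $L$. Each point has a closed neighborhood inside one of them; taking finitely many and grouping them, we get closed sets $C_\Theta\subseteq U_\Theta$ that cover $L$. Let $C_j=\bigcup_{|\Theta|=j}C_\Theta$ for $1\le j\le n$.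

Some $C_j$ is $M_j$-essential, since otherwise Lemma~\ref{lem:sum} with $M'=\emptyset$ gives a nonempty subset of $L\setminus\bigcup_jC_j=\emptyset$. Fix such a $j$ and suppose that no $C_\Theta$ with $|\Theta|=j$ is $M_j$-essential. Choose $i$-separators $S_i^\Theta$ in $C_\Theta$ $(i\in M_j)$ with $\bigcap_iS_i^\Theta=\emptyset$. The $C_\Theta$ are finitely many disjoint closed sets, hence clopen in $C_j$, so $S_i=\bigcup_\Theta S_i^\Theta$ is an $i$-separator in $C_j$, and $\bigcap_iS_i=\bigcup_\Theta\bigcap_iS_i^\Theta=\emptyset$. This is a contradiction, so some $C_\Theta$ is $M_j$-essential, and it lies in $O_w$ for $w\in\Theta$.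
\end{proof}

For $L=[0,1]^n\times\{0\}^\omega$ in the Hilbert cube and $M_j=\{j-1\}$, the lemma says that an open cover of the $n$-cube of order at most $n$ has a member that meets two opposite faces; indeed an $\{i\}$-essential set meets both $T_i^-$ and $T_i^+$, since otherwise $\emptyset$ is an $i$-separator in it. The cost depends on the order of the cover and not on the number of its members.

\section{A $\Sigma^0_3$ set that splits every continuum}\label{sec:B}

Example~\ref{ex:one} suggests the counterexample: a set that is constant on no continuum. We say that $B'\subseteq T$ \emph{splits continua} in $T$ if both $B'$ and $T\setminus B'$ meet every nondegenerate continuum $K\subseteq T$. In $[0,1]$ the rationals do this. In the cube a continuum may be constant in many coordinates, and we need the set to be Borel of low class. The idea is to use the first nonconstant coordinate of $K$ to carry a code of $K$ itself.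

\begin{lemma}\label{lem:B}
There is a $\Sigma^0_3$ set $B\subseteq X=[0,1]^\omega$ that splits continua in $X$.
\end{lemma}

\begin{proof}
Let $\mathcal K$ be the space of nonempty compact subsets of $X$ with the Hausdorff metric. It is compact, the relation $x\in K$ is closed in $X\times\mathcal K$, and, like every nonempty compact metrizable space, $\mathcal K$ is a continuous image of $2^\omega$. For rationals $0\le r<s\le1$ and $b\in2$ choose pairwise disjoint Cantor sets $C^b_{rs}\subseteq(r,s)$. This is done by induction along an enumeration of the triples $(r,s,b)$: the interval $(r,s)$ minus finitely many Cantor sets is a nonempty open set and so contains a further one. Identify $C^b_{rs}$ with $2^\omega\times2^\omega$ and compose the first projection with a continuous surjection $2^\omega\to\mathcal K$. This gives continuous surjections $\theta^b_{rs}:C^b_{rs}\to\mathcal K$ with infinite fibers.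

Every nonempty compact subset of $X$ has a lexicographically least element, found by minimizing the coordinates one after the other. Let $E^{i,b}_{rs}$ be the set of $x\in X$ such that $x_i\in C^b_{rs}$, $x\in\theta^b_{rs}(x_i)$, and $x$ is the lexicographically least element of $\{y\in\theta^b_{rs}(x_i):y_j=x_j\text{ for all }j\le i\}$. Put $E^{i,b}=\bigcup_{r,s}E^{i,b}_{rs}$.
\begin{enumerate}
\item[(1)] $E^{i,0}\cap E^{i,1}=\emptyset$, because the Cantor sets are disjoint.
\item[(2)] Two points of $E^{i,b}$ that agree in all coordinates $\le i$ are equal: the common value $x_i$ determines $(r,s)$, and both points are the least element of the same set.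
\item[(3)] If $K$ is a nondegenerate continuum and $i$ is the least coordinate that is not constant on $K$, then $K\cap E^{i,b}$ is infinite. Indeed $\{x_i:x\in K\}$ is a nondegenerate interval, so it contains $[r,s]$ for some rationals $r<s$. For each of the infinitely many $z\in C^b_{rs}$ with $\theta^b_{rs}(z)=K$, let $x$ be the least element of the nonempty compact set $\{y\in K:y_i=z\}$. Since the coordinates $<i$ are constant on $K$, this set equals $\{y\in K:y_j=x_j\text{ for all }j\le i\}$, so $x\in E^{i,b}_{rs}$. Different $z$ give different $x$.
\end{enumerate}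
The sets $E^{i,0}$ and $E^{j,1}$ may meet for $i\neq j$, so we let the least index decide:
$$B^b=\bigcup_i\Bigl(E^{i,b}\setminus\bigcup_{j<i}(E^{j,0}\cup E^{j,1})\Bigr).$$
A point of $B^0\cap B^1$ would enter both sets at the same index, contradicting (1). For $K$ and $i$ as in (3) and $j<i$, the coordinates $\le j$ are constant on $K$, so $|K\cap E^{j,c}|\le1$ for $c\in2$ by (2). Thus only finitely many points of the infinite set $K\cap E^{i,b}$ are removed, and $K\cap B^b\ne\emptyset$ for $b=0,1$. Hence $B=B^1$ splits continua.

It remains to compute the complexity. The condition ``$x_i\in C^b_{rs}$ and $x\in\theta^b_{rs}(x_i)$'' is closed. For $n>i$ and $k\ge1$, the set of $x$ with $x_i\in C^b_{rs}$ for which there is $y\in\theta^b_{rs}(x_i)$ with $y_j=x_j$ $(j<n)$ and $y_n\le x_n-\frac1k$ is the projection of a closed subset of $X\times X$, hence closed. Minimality of $x$ says that $x$ lies in none of these sets. So $E^{i,b}_{rs}$ is $G_\delta$ and $E^{i,b}\in\Sigma^0_3$. By disjointness of the Cantor sets, the complement of $E^{i,b}$ is the union of the $G_\delta$ set $\{x:x_i\notin\bigcup_{r,s}C^b_{rs}\}$ and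 the countably many $F_\sigma$ sets $\{x:x_i\in C^b_{rs}\}\setminus E^{i,b}_{rs}$. Therefore $E^{i,b}\in\Delta^0_3$, and $B$ is a countable union of $\Delta^0_3$ sets.
\end{proof}

\section{Hitting sets}\label{sec:hit}

We return to the situation \eqref{eq:standing}. Fix $b\in2$, integers $l,l'$, and a stem $t=(e_j,\varepsilon_j)_{j<r}$ on $W\subseteq Y$ such that
\begin{equation}\label{eq:both}
W=Y^b_l(t)=Y^{1-b}_{l'}(t).
\end{equation}
Topological notions refer to $W$. For $y\in W$ let $P(y)$ be the set of $b$-certificates at $y$ in $\Pi_l$ that extend $t(y)$; it is nonempty, and the graph of $P$ is closed in $W\times\Pi_l$ by Lemma~\ref{lem:stem}(i). Put $\nu=2^l$ and $\kappa=2^{l'}$.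

The aim is to select a new point $(e,\varepsilon)$ of some $p\in P(y)$ that does not depend on $y$, or depends on it continuously. In Example~\ref{ex:one} there was one candidate. Now there may be infinitely many: if $p\in P(y)$ has a coordinate equal to $*$, it can be filled arbitrarily by Lemma~\ref{lem:cert}(i). We first pass to finite approximations and then use the certificates of the opposite type to cut the candidates down to a number that does not depend on the approximation.

For $m\ge l$ and $p\in P(y)$ let
$$p^m=\{(e|m,\varepsilon):(e,\varepsilon)\in p\setminus t(y)\}\subseteq2^m\times2,\qquad P^m(y)=\{p^m:p\in P(y)\}.$$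
For $u=(\sigma,\varepsilon)\in2^{m'}\times2$, $w\subseteq2^{m'}\times2$ and $m\le m'$ write $u|m=(\sigma|m,\varepsilon)$ and $w|m=\{u|m:u\in w\}$. Then $p^m=p^{m+1}|m$. A \emph{hitting set} of $P^m(y)$ is a subset of $2^m\times2$ that meets every member of $P^m(y)$.

\begin{lemma}\label{lem:levels}
Assume \eqref{eq:both}, and let $y\in W$ and $m\ge l$.
\begin{enumerate}
\item[(i)] $P^m(y')\subseteq P^m(y)$ for all $y'$ in a neighborhood of $y$.
\item[(ii)] The members of $P^m(y)$ are nonempty of size at most $\nu$, and $P^m(y)$ has a hitting set of size at most $\kappa$.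
\item[(iii)] If $e\in2^\omega$, $\varepsilon\in2$ and $(e|n,\varepsilon)\in\bigcup P^n(y)$ for all large $n$, then $e\notin\operatorname{dom}t(y)$ and some $p\in P(y)$ contains $(e,\varepsilon)$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $\Sigma(y)=\{e_j(y)|l:j<r\}$ be the set of coordinates occupied by $t(y)$; it is a locally constant function of $y$. If $p\in P(y)$, then $p\setminus t(y)$ is the part of $p$ in the coordinates $s\notin\Sigma(y)$, since $p$ has one point per coordinate and contains $t(y)$. Consequently $(y,p)\mapsto p^m$ is locally constant on the graph of $P$.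

(i) Otherwise there are $y_k\to y$ and $p_k\in P(y_k)$ with $p_k^m\notin P^m(y)$. A subsequence of $(p_k)$ converges to some $p\in P(y)$, and along it $p_k^m=p^m\in P^m(y)$ eventually, a contradiction.

(ii) The bound $\nu$ holds because $p\in\Pi_l$. By \eqref{eq:both} there is a $(1-b)$-certificate $q\in\Pi_{l'}$ at $y$ with $q\supseteq t(y)$. Every $p\in P(y)$ conflicts with $q$ at some $e$, and $e\notin\operatorname{dom}t(y)$ because both extend $t(y)$. So $(e,1-q(e))\in p\setminus t(y)$. Hence $p^m\neq\emptyset$, and $\{(e|m,1-q(e)):e\in\operatorname{dom}q\setminus\operatorname{dom}t(y)\}$ is a hitting set of size at most $|q|\le\kappa$.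

(iii) For large $n$ take $p_n\in P(y)$ and $(g_n,\varepsilon)\in p_n\setminus t(y)$ with $g_n|n=e|n$. For $n\ge l$ this point is coordinate $s=e|l$ of $p_n$, so $s\notin\Sigma(y)$ and $e\notin\operatorname{dom}t(y)$. A subsequence of $(p_n)$ converges to some $p\in P(y)$, whose coordinate $s$ is $\lim_n(g_n,\varepsilon)=(e,\varepsilon)$.
\end{proof}

Let $\tau_m(y)$ be the least size of a hitting set of $P^m(y)$, and let $H_m(y)$ be the set of hitting sets of size $\tau_m(y)$.

\begin{lemma}\label{lem:hit}
Assume \eqref{eq:both}, and let $y\in W$, $m\ge l$ and $k=\tau_m(y)$.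
\begin{enumerate}
\item[(i)] $1\le\tau_m\le\tau_{m+1}\le\kappa$, and the sets $\{\tau_m\le k'\}$ are open.
\item[(ii)] $H_m(y)\subseteq H_m(y')$ for all $y'$ near $y$ with $\tau_m(y')=k$.
\item[(iii)] $1\le|H_m(y)|\le\nu^k$.
\item[(iv)] If $w\in H_m(y)$, then $w\subseteq\bigcup P^m(y)$.
\item[(v)] If $\tau_{m+1}(y)=k$ and $w\in H_{m+1}(y)$, then $w|m\in H_m(y)$ and restriction is a bijection from $w$ onto $w|m$.
\end{enumerate}
\end{lemma}

\begin{proof}
If $w$ hits $P^{m+1}(y)$, then $w|m$ hits $P^m(y)$, since $p^m=p^{m+1}|m$. This gives $\tau_m\le\tau_{m+1}$, and it gives (v) because $k\le|w|m|\le|w|=k$. We have $\tau_m\ge1$ because $P^m(y)\ne\emptyset$, and $\tau_m\le\kappa$ by Lemma~\ref{lem:levels}(ii). By Lemma~\ref{lem:levels}(i), a hitting set of $P^m(y)$ is a hitting set of $P^m(y')$ for $y'$ near $y$. This gives the rest of (i), and (ii).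

(iii) For each $v\subseteq2^m\times2$ with $|v|<k$ fix a member $c(v)$ of $P^m(y)$ disjoint from $v$. Let $w\in H_m(y)$ and $v_0=\emptyset$. Given $v_i\subseteq w$ of size $i<k$, the set $w$ meets $c(v_i)$ in some $u\notin v_i$; put $v_{i+1}=v_i\cup\{u\}$. Then $v_k=w$. So every $w\in H_m(y)$ arises from $k$ successive choices of an element of $c(v_i)$, with at most $\nu$ options each.

(iv) For $u\in w$, the set $w\setminus\{u\}$ misses some member of $P^m(y)$, and $w$ meets this member, necessarily in $u$.
\end{proof}

The bound $\nu^\kappa$ on $|H_m(y)|$ is independent of $m$. It replaces the uniqueness in Example~\ref{ex:one}, which is the case $\nu=\kappa=1$.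

\section{The counterexample}\label{sec:main}

\begin{theorem}\label{thm:T}
Let $T$ be compact metrizable and strongly infinite-dimensional, let $B'\subseteq T$ split continua in $T$, and let $A\subseteq2^\omega$ be arbitrary. Then $1_{B'}\notin\mathcal C_{\mathcal F_A}(T)$.
\end{theorem}

Suppose the contrary, so that \eqref{eq:standing} holds with $Y=T$ and $D=B'$. Largeness refers to fixed pairs $(T_i^-,T_i^+)$ as in Section~\ref{sec:ess}. All stems in this section are constant, that is, finite partial functions. The plan is to find, inside any large set, a large subset on which both values are blocked by stems extending a given true $a\subseteq1_A$, and to repeat this forever. The first lemma is the only place where the hypothesis on $B'$ is used.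

\begin{lemma}\label{lem:c1}
If $L$ is large, $a\subseteq1_A$ is finite and $b\in2$, then $L\cap Y^b_l(a)$ is large for some $l$.
\end{lemma}

\begin{proof}
The sets $L\cap Y^b_l(a)$ are closed. If none is large, Corollary~\ref{cor:dich} gives a large $L'\subseteq L\setminus Y^b(a)$. By Lemma~\ref{lem:cont}, $L'$ contains a nondegenerate continuum, hence a point $x$ with $1_{B'}(x)=b$. Then $x\in Y^b(a)$ by Lemma~\ref{lem:stem}(iv), a contradiction.
\end{proof}

The next lemma is the heart of the proof. It says that one more point of the $b$-certificates can be made constant on a large set.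

\begin{lemma}\label{lem:c2}
Let $L$ be large, $t$ a finite partial function, $b\in2$, and $L\subseteq Y^b_l(t)\cap Y^{1-b}_{l'}(t)$. Then there are $e\notin\operatorname{dom}t$, $\varepsilon\in2$ and a large $L'\subseteq L\cap Y^b_l(t\cup\{(e,\varepsilon)\})$.
\end{lemma}

\begin{proof}
Use Section~\ref{sec:hit} with $W=L$. For $m\ge l$ and $u\in2^m\times2$ let
$$L[u]=\{x\in L:u\in\textstyle\bigcup P^m(x)\}.$$
This set is closed by Lemma~\ref{lem:levels}(i), and $L[u]\subseteq L[u|m]$ for $u\in2^{m+1}\times2$ because $p^m=p^{m+1}|m$. We look for $(e,\varepsilon)$ such that $\bigcap_mL[(e|m,\varepsilon)]$ is large. For each $m$ the sets $L[u]$ form a finite closed cover of $L$, so one of them is large by Corollary~\ref{cor:dich}; but their number grows with $m$, and this argument gives no single set of directions to which Lemma~\ref{lem:decr} could be applied. We therefore fix finitely many candidates in advance. Let $L$ be $M$-essential with $M$ infinite, partition $M$ into infinite sets $M^{k,j}$ $(1\le k\le\kappa$, $1\le j\le\nu^\kappa)$, and let $M^k=\bigcup_jM^{k,j}$.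

\emph{For every $m\ge l$ there are $u\in2^m\times2$ and $(k,j)$ such that $L[u]$ is $M^{k,j}$-essential.} By Lemma~\ref{lem:hit}(i) and Lemma~\ref{lem:strata} there are $k$ and an $M^k$-essential set $L^*\subseteq L$ on which $\tau_m=k$. For $w\subseteq2^m\times2$ with $|w|=k$ let $O_w=\{x\in L^*:w\in H_m(x)\}$. These finitely many sets are open in $L^*$ by Lemma~\ref{lem:hit}(ii), and each point of $L^*$ lies in at least one and at most $\nu^\kappa$ of them by Lemma~\ref{lem:hit}(iii). By Lemma~\ref{lem:order} some $O_w$ contains an $M^{k,j}$-essential set for some $j$. Take any $u\in w$. By Lemma~\ref{lem:hit}(iv), $O_w\subseteq L[u]$, so $L[u]$ is $M^{k,j}$-essential.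

Some fixed $M^*=M^{k,j}$ occurs for infinitely many $m$. The set of all $u\in\bigcup_{m\ge l}(2^m\times2)$ such that $L[u]$ is $M^*$-essential is closed under restriction to levels $\geq l$, it has finite levels, and it has elements at infinitely many levels. By K\"onig's lemma there are $e$ and $\varepsilon$ such that $L[(e|m,\varepsilon)]$ is $M^*$-essential for all $m\ge l$. By Lemma~\ref{lem:decr}, $L'=\bigcap_{m\ge l}L[(e|m,\varepsilon)]$ is $M^*$-essential, hence large and nonempty. By Lemma~\ref{lem:levels}(iii), $e\notin\operatorname{dom}t$ and every $x\in L'$ has a $b$-certificate in $\Pi_l$ containing $t\cup\{(e,\varepsilon)\}$.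
\end{proof}

A $b$-certificate at $x$ blocks $1-b$ at the single point $x$. Lemma~\ref{lem:c2} lets a constant stem grow toward such certificates until it blocks $1-b$ on a large set. The stem is not required to agree with $1_A$.

\begin{lemma}\label{lem:c3}
If $L$ is large, $a\subseteq1_A$ is finite and $b\in2$, then there are a finite partial function $t\supseteq a$ and a large $L'\subseteq L$ on which $t$ blocks $1-b$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:c1} there is $l$ such that $L_0=L\cap Y^b_l(a)$ is large; put $t_0=a$. Suppose $L_r\subseteq L\cap Y^b_l(t_r)$ is large, $t_r\supseteq a$ and $|t_r|=|a|+r$. Apply Corollary~\ref{cor:dich} to the closed sets $L_r\cap Y^{1-b}_{l'}(t_r)$, $l'\in\omega$. If there is a large $L'\subseteq L_r\setminus Y^{1-b}(t_r)$, we are done with $t=t_r$. Otherwise some $L_r\cap Y^{1-b}_{l'}(t_r)$ is large, and Lemma~\ref{lem:c2} gives $t_{r+1}=t_r\cup\{(e,\varepsilon)\}$ with $e\notin\operatorname{dom}t_r$ and a large $L_{r+1}\subseteq L_r\cap Y^b_l(t_{r+1})$. The integer $l$ does not change, and $|t_r|\le2^l$ by Lemma~\ref{lem:stem}(ii), so the second case occurs only finitely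 often.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:T}]
Let $L_0=T$ and $a_0=\emptyset$. Given a large $L_j$ and a finite $a_j\subseteq1_A$, apply Lemma~\ref{lem:c3} to $(L_j,a_j)$ with $b=1$ and then to the resulting large set and $a_j$ with $b=0$. This gives a large $L_{j+1}\subseteq L_j$ and $t_j^0,t_j^1\supseteq a_j$ such that $t_j^c$ blocks $c$ on $L_{j+1}$ for $c=0,1$. Put $a_{j+1}=1_A|(\operatorname{dom}t_j^0\cup\operatorname{dom}t_j^1)\supseteq a_j$. By compactness there is $x\in\bigcap_jL_j$. Let $c=1_{B'}(x)$ and let $p\subseteq1_A$ be a $c$-certificate at $x$. Since $x\notin Y^c(t_j^c)$, Lemma~\ref{lem:stem}(v) shows that $\operatorname{dom}p$ meets $\operatorname{dom}t^c_j\setminus\operatorname{dom}a_j\subseteq\operatorname{dom}a_{j+1}\setminus\operatorname{dom}a_j$. So the finite set $\operatorname{dom}p$ meets each of infinitely many pairwise disjoint sets, a contradiction.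
\end{proof}

Each use of Corollary~\ref{cor:dich} or Lemma~\ref{lem:c2} keeps only one block of a partition of the current set of directions. An infinite set of directions can be partitioned into infinite blocks again and again; a finite one is exhausted, and in finite dimension the conclusion does fail for Borel $B'$ and Borel $A$ of high enough class, by Lemma~\ref{lem:FA} and Theorem~\ref{thm:compl}(b).

\begin{corollary}\label{cor:other}
Let $X$ be a Polish space containing a strongly infinite-dimensional compact set $T$. There is a $\Sigma^0_3$ set $B'\subseteq X$ with $1_{B'}\notin\mathcal C_{\mathcal F_A}(X)$ for every $A\subseteq2^\omega$. If $A$ is Borel and not $\Delta^0_3$, and $\xi$ is the rank of $\mathcal F_A$, then $1_{B'}\in\mathcal B_3(X)\subseteq\mathcal B_\xi(X)$, so $\mathcal C_{\mathcal F_A}(X)\ne\mathcal B_\xi(X)$.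
\end{corollary}

\begin{proof}
Embed $T$ in $[0,1]^\omega$ and let $B'=B\cap T$ with $B$ from Lemma~\ref{lem:B}. Then $B'$ splits continua in $T$, and it is $\Sigma^0_3$ in $T$, hence in $X$ because $T$ is closed. If $1_{B'}$ were in $\mathcal C_{\mathcal F_A}(X)$, restricting the approximating functions to $T$ would contradict Theorem~\ref{thm:T}. Finally $B'\in\Sigma^0_3\subseteq\Delta^0_4$ gives $1_{B'}\in\mathcal B_3(X)$, and $\xi\ge3$ by Lemma~\ref{lem:FA}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Take $X=T=[0,1]^\omega$ in Corollary~\ref{cor:other}, using Lemma~\ref{lem:cube}; the statements on $\mathcal F_A$ are in Lemma~\ref{lem:FA}. A Borel set $A\notin\Delta^0_3$ exists, for instance a $\Pi^0_3$ set that is not $\Sigma^0_3$.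
\end{proof}

\section{The upper bound on all Polish spaces}\label{sec:a}

\begin{proof}[Proof of Theorem~\ref{thm:compl}(a)]
Let $X\ne\emptyset$ and let $\pi:\omega^\omega\to X$ be a continuous open surjection \cite[7.14]{Kechris}. If $f=\lim_{\mathcal F}f_n$ with $f_n$ continuous, then $f\circ\pi=\lim_{\mathcal F}f_n\circ\pi$, so $f\circ\pi\in\mathcal B_\xi(\omega^\omega)$ by Theorem~\ref{thm:rank}. It remains to show that, for $G\subseteq X$ and $1\le\alpha<\omega_1$, $\pi^{-1}(G)\in\Sigma^0_\alpha$ implies $G\in\Sigma^0_\alpha$. Taking images under $\pi$ does not respect complements, so we replace ``nonempty'' by ``nonmeager'' in the fibers.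

The fibers $\pi^{-1}(x)$ are nonempty Polish spaces. For Borel $S\subseteq\omega^\omega$ and open $O\subseteq\omega^\omega$ let
$$S^O=\{x\in X:S\cap O\cap\pi^{-1}(x)\text{ is nonmeager in }\pi^{-1}(x)\}.$$
If $S$ is open, then $S^O=\pi(S\cap O)$ by the Baire category theorem, and this set is open. Also $(\bigcup_nS_n)^O=\bigcup_nS_n^O$. Let $(O_n)$ be a countable base of $\omega^\omega$. We claim that
\begin{equation}\label{eq:cat}
(\omega^\omega\setminus S)^O=\bigcup_{O_n\subseteq O}\bigl(\pi(O_n)\setminus S^{O_n}\bigr).
\end{equation}
Fix $x$ and let $Z=\pi^{-1}(x)$. If $O_n\subseteq O$, $O_n\cap Z\ne\emptyset$ and $S\cap O_n\cap Z$ is meager in $Z$, then $(O_n\cap Z)\setminus S$ is nonmeager. Conversely, let $(O\cap Z)\setminus S$ be nonmeager. This Borel set has the Baire property: it differs from a relatively open $U\subseteq Z$ by a meager set. Then $U\cap O\ne\emptyset$, so there is $O_n\subseteq O$ with $\emptyset\ne O_n\cap Z\subseteq U$, and $S\cap O_n\cap Z\subseteq U\setminus((O\cap Z)\setminus S)$ is meager. This proves \eqref{eq:cat}.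

By induction on $\alpha$, $S\in\Sigma^0_\alpha$ implies $S^O\in\Sigma^0_\alpha$ for all open $O$. For $\alpha>1$ write $S=\bigcup_k(\omega^\omega\setminus S_k)$ with $S_k\in\Sigma^0_{\beta_k}$, $\beta_k<\alpha$. By \eqref{eq:cat}, $S^O$ is a countable union of intersections of an open set with a $\Pi^0_{\beta_k}$ set, so it is $\Sigma^0_\alpha$. Finally $G=(\pi^{-1}(G))^{\omega^\omega}$, since $\pi^{-1}(G)$ contains the fibers over $G$ and misses the others.
\end{proof}

\section{Filters of rank at most two}\label{sec:c}

For low ranks the lower bound comes from a structural alternative that makes no reference to the space: either no $\mathcal F$-limit leaves $\mathcal B_1$, or $\mathcal F$ contains a copy of the filter of Example~\ref{ex:first}(iii), in the sense of Case 2 below.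

\begin{proposition}\label{prop:game}
Let $\mathcal F$ be a free $\Sigma^1_1$ filter. Then either $\mathcal C_{\mathcal F}(X)\subseteq\mathcal B_1(X)$ for all Polish $X$, or $\mathcal B_2(X)\subseteq\mathcal C_{\mathcal F}(X)$ for all Polish $X$.
\end{proposition}

\begin{proof}
Let $\mathcal I=\{\omega\setminus S:S\in\mathcal F\}$ be the dual ideal. It is closed under subsets and finite unions, it contains the finite sets, and a set lies in $\mathcal I$ if and only if it is disjoint from a member of $\mathcal F$. Let $H\subseteq\omega^\omega\times2^\omega$ be closed with $\mathcal F=\{S:(z,S)\in H\text{ for some }z\}$, and identify $\omega^\omega\times2^\omega$ with $\Lambda^\omega$, $\Lambda=\omega\times2$.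

Consider the following game. In round $n$, player I plays $S_n\in\mathcal F$ and $v_n\in\Lambda$, and then player II plays a finite set $F_n\subseteq S_n$. Player I wins if $v=(v_n)_n=(z,S)$ satisfies $(z,S)\in H$ and $S\cap\bigcup_nF_n=\emptyset$. So II tries to build a set outside $\mathcal I$, and I must produce, step by step, a witness that $\bigcup_nF_n\in\mathcal I$. The purpose of the witness is to make the game closed: if I loses, then $v\notin H$ or some $F_n$ meets $S$, and either fact is visible after finitely many rounds. By the Gale--Stewart theorem, a game in which every loss of player I is visible at a finite stage is determined.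

\emph{Case 1: II has a winning strategy.} Let $X$ be Polish with a complete metric, $f=\lim_{\mathcal F}f_n$ with $f_n$ continuous, and suppose $f\notin\mathcal B_1(X)$. By Baire's theorem \cite[24.15]{Kechris}, a function whose restriction to every nonempty closed set has a point of continuity is in $\mathcal B_1(X)$. So there is a nonempty closed $P$ such that $f|P$ has no point of continuity. For rationals $a<b$ let $P_{a,b}$ be the set of $x\in P$ all of whose neighborhoods meet both $P\cap\{f\le a\}$ and $P\cap\{f\ge b\}$. These sets are closed. They cover $P$: at $x\in P$, the numbers $\sup_U\inf_{U\cap P}f\le f(x)\le\inf_U\sup_{U\cap P}f$, with $U$ ranging over neighborhoods of $x$, are different by discontinuity, and any rationals $a<b$ strictly between them work. By the Baire category theorem there are $a<b$ and an open $V$ with $\emptyset\ne V\cap P\subseteq P_{a,b}$. Fix $a<a'<b'<b$.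

We shall find a point $x$ and sets $F,G\notin\mathcal I$ with $f_n(x)<a'$ for $n\in F$ and $f_n(x)>b'$ for $n\in G$. To ensure $F\notin\mathcal I$ we let II's strategy defeat all possible witnesses $v$ at once. Enumerate $\Lambda^{<\omega}\setminus\{\emptyset\}$ as $(s_j)_{j\in\omega}$ so that every sequence comes after its nonempty proper initial segments. We construct positions $p_s,q_s$ $(s\in\Lambda^{<\omega})$ consistent with II's strategy, each consisting of $|s|$ complete rounds in which the $\Lambda$-moves of I are the entries of $s$, such that $p_{s'}$ extends $p_s$ and $q_{s'}$ extends $q_s$ for $s\subset s'$. We also construct open sets $V=U_{-1}\supseteq U_0\supseteq\cdots$ meeting $P$. The positions $p_\emptyset,q_\emptyset$ are empty.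

At stage $j$ write $s_j=s^\frown\lambda$. Since $\emptyset\ne U_{j-1}\cap P\subseteq P_{a,b}$, there is $x_j\in U_{j-1}\cap P$ with $f(x_j)\le a$. Extend $p_s$ by I's move $(\{n:f_n(x_j)<a'\},\lambda)$, which is legal as $a<a'$, and by II's answer $F_{s_j}$; this is $p_{s_j}$. As $F_{s_j}$ is finite, there is an open $U'\ni x_j$ with $\overline{U'}\subseteq U_{j-1}$ and $f_n<a'$ on $U'$ for $n\in F_{s_j}$. Since $x_j\in P_{a,b}$, there is $y_j\in U'\cap P$ with $f(y_j)\ge b$. Extend $q_s$ by I's move $(\{n:f_n(y_j)>b'\},\lambda)$ and II's answer $G_{s_j}$; this is $q_{s_j}$. Let $U_j\ni y_j$ be open of diameter at most $2^{-j}$ with $\overline{U_j}\subseteq U'$ and $f_n>b'$ on $U_j$ for $n\in G_{s_j}$.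

By completeness there is $x\in\bigcap_jU_j$. Let $F=\bigcup_sF_s$ and $G=\bigcup_sG_s$. Then $f_n(x)<a'$ on $F$ and $f_n(x)>b'$ on $G$. If $S=\omega\setminus F$ were in $\mathcal F$, take $z$ with $v=(z,S)\in H$. The run $\bigcup_kp_{v|k}$ follows II's winning strategy, yet $S\cap\bigcup_kF_{v|k}=\emptyset$, so I wins it. Hence $F\notin\mathcal I$, and the positions $q_s$ give $G\notin\mathcal I$ in the same way. If $f(x)>a'$, then $\{n:f_n(x)>a'\}\in\mathcal F$ is disjoint from $F$, which is impossible; so $f(x)\le a'$. If $f(x)<b'$, then $\{n:f_n(x)<b'\}\in\mathcal F$ is disjoint from $G$; so $f(x)\ge b'$. This contradicts $a'<b'$. Thus $\mathcal C_{\mathcal F}(X)\subseteq\mathcal B_1(X)$.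

\emph{Case 2: I has a winning strategy.} Fix it. A position consistent with it, with I to move, is determined by the finite sequence $\sigma$ of finite sets played by II, so there are countably many; let $S_\sigma\in\mathcal F$ be the set played by I at $\sigma$. List the $S_\sigma$ as $(S^k)_{k\in\omega}$, with repetitions allowed, and let
$$D_{-1}=\omega,\qquad D_k=\bigcap_{k'\le k}S^{k'}\setminus\{0,\dots,k\}\in\mathcal F,\qquad J_k=D_{k-1}\setminus D_k .$$
The $D_k$ decrease with empty intersection, so the $J_k$ partition $\omega$, and $J_k\in\mathcal I$.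

\emph{If $Z\cap J_k$ is finite for all $k$, then $Z\in\mathcal I$.} Each $S_\sigma$ contains some $D_k$, and $Z\setminus D_k\subseteq\bigcup_{k'\le k}(Z\cap J_{k'})$, so $Z\setminus S_\sigma$ is finite. In a single run II cannot cover $Z$, since she may have to skip an initial piece in each round; two interleaved runs fill each other's gaps. Let $\sigma_r$ and $\rho_r$ be the positions before round $r$ in the first and second run, $\sigma_0=\rho_0=\emptyset$. Choose $m_0<m_1<\cdots$ with $Z\setminus S_{\sigma_r}\subseteq[0,m_{2r})$ and $Z\setminus S_{\rho_r}\subseteq[0,m_{2r+1})$; in round $r$ let II play $Z\cap[m_{2r},m_{2r+1})\subseteq S_{\sigma_r}$ in the first run and $Z\cap[m_{2r+1},m_{2r+2})\subseteq S_{\rho_r}$ in the second. The recursion is sound: $\sigma_{r+1}$ is known once $m_{2r+1}$ is chosen and is first needed for $m_{2r+2}$, and $\rho_{r+1}$ is known once $m_{2r+2}$ is chosen and is first needed for $m_{2r+3}$. Player I wins both runs, so in each run the union of II's moves lies in $\mathcal I$. The two unions cover $Z\setminus[0,m_0)$, so $Z\in\mathcal I$.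

Now let $f\in\mathcal B_2(X)$ and write $f=\lim_kf_k$, $f_k=\lim_jf_{k,j}$ with $f_{k,j}$ continuous. If $n$ is the $j$-th element of $J_k$, put $h_n=f_{k,j}$. Let $x\in X$ and let $V\ni f(x)$ be open. There is $k_0$ with $f_k(x)\in V$ for $k\ge k_0$, and for such $k$ the set $\{n\in J_k:h_n(x)\notin V\}$ is finite. So $\{n:h_n(x)\notin V\}$ is contained in the union of $\bigcup_{k<k_0}J_k\in\mathcal I$ and a set that meets every $J_k$ in a finite set. It therefore lies in $\mathcal I$, and $f=\lim_{\mathcal F}h_n$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:compl}(c)]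
By part (a) it suffices to show $\mathcal B_\xi(X)\subseteq\mathcal C_{\mathcal F}(X)$. For $\xi=0$ use constant sequences. If $\xi\ge1$, then $\mathcal F$ is free by Example~\ref{ex:first}(i), and Example~\ref{ex:first}(ii) settles $\xi=1$. If $\xi=2$, then $\mathcal C_{\mathcal F}(2^\omega)=\mathcal B_2(2^\omega)\not\subseteq\mathcal B_1(2^\omega)$, so the second alternative of Proposition~\ref{prop:game} holds.
\end{proof}

\begin{remark}
The class $\Sigma^0_3$ in Lemma~\ref{lem:B} cannot be lowered to $\Delta^0_3$. Let $T$ be compact and strongly infinite-dimensional, and let $A$ be Borel and not $\Delta^0_3$. Then $\mathcal F_A$ has rank at least $3$, so it is free and the second alternative of Proposition~\ref{prop:game} gives $\mathcal B_2(T)\subseteq\mathcal C_{\mathcal F_A}(T)$. By Theorem~\ref{thm:T}, no $\Delta^0_3$ subset of $T$ splits continua.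
\end{remark}

\section{Finite-dimensional spaces}\label{sec:b}

Let $\mathcal F$ be a $\Sigma^1_1$ filter of rank $\xi$. If $\mathcal F$ is not free, (b) follows from Example~\ref{ex:first}(i), so let $\mathcal F$ be free. By part (a) we only need $\mathcal B_\xi(X)\subseteq\mathcal C_{\mathcal F}(X)$. The one fact from dimension theory that we use is the Menger--N\"obeling theorem: a finite-dimensional separable metrizable space embeds in $[0,1]^r$ for some $r\geq1$.

The idea is a majority vote. Cover $X$ by finitely many zero-dimensional subspaces so that each point lies in most of them, apply Theorem~\ref{thm:rank} on each, and take the median. The difficulty is that a continuous function on a subspace need not extend to $X$, so at each stage $n$ some votes are lost a second time. For $r=1$ there are five voters; each point loses at most one of them for good and at most one more at stage $n$, and three correct votes out of five remain.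

\begin{lemma}\label{lem:findim}
If $X\subseteq[0,1]^r$ is Polish, then $\mathcal B_\xi(X)\subseteq\mathcal C_{\mathcal F}(X)$.
\end{lemma}

\begin{proof}
Let $N=4r+1$, let $Q_1,\dots,Q_N\subseteq[0,1]$ be pairwise disjoint countable dense sets, and let $Z_i=X\cap([0,1]\setminus Q_i)^r$. Each $Z_i$ is $G_\delta$ in $X$, hence Polish, and it is zero-dimensional because intervals with endpoints in $Q_i$ have clopen traces on $[0,1]\setminus Q_i$. Each coordinate of $x\in X$ lies in at most one $Q_i$, so $x$ misses at most $r$ of the $Z_i$.

Let $f\in\mathcal B_\xi(X)$. By Theorem~\ref{thm:rank}, $f|Z_i=\lim_{\mathcal F}g^i_n$ with $g^i_n$ continuous on $Z_i$. Cover $Z_i$ by countably many relatively clopen sets on each of which $g^i_n$ varies by at most $\frac1{n+1}$, and make them disjoint by subtracting the earlier ones. Replacing $g^i_n$ on each nonempty piece $W$ by one of its values changes it by at most $\frac1{n+1}$, and this does not affect the $\mathcal F$-limit because $\mathcal F$ is free. So we may assume that $g^i_n$ is constant on each piece. The sets $W^*=\{x\in X:d(x,W)<d(x,Z_i\setminus W)\}$, with $d(x,\emptyset)=\infty$,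 are open and satisfy $W^*\cap Z_i=W$. They are pairwise disjoint, since $x\in W^*$ implies $d(x,W)<d(x,W')$ for every other piece $W'$. Hence $g^i_n$ extends to a locally constant function, still called $g^i_n$, on the open set $O^i_n=\bigcup_WW^*\supseteq Z_i$.

Fix $n$. The open sets $\bigcap_{i\in J}O^i_n$, for $J\subseteq\{1,\dots,N\}$ with $|J|=N-r$, cover $X$. By normality there are closed sets $F_J\subseteq\bigcap_{i\in J}O^i_n$ that cover $X$. Put $C^i_n=\bigcup_{J\ni i}F_J\subseteq O^i_n$. These sets are closed, and each $x$ lies in at least $N-r$ of them. By Tietze's theorem $g^i_n|C^i_n$ has a continuous extension $f^i_n:X\to\mathbb R$. Let $f_n(x)$ be the median of $f^1_n(x),\dots,f^N_n(x)$; it is continuous in $x$.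

Let $x\in X$, let $V$ be an open interval containing $f(x)$, and let $S\in\mathcal F$ be the intersection of the sets $\{n:g^i_n(x)\in V\}$ over those $i$ with $x\in Z_i$. For $n\in S$ there are at least $N-2r=(N+1)/2$ indices $i$ with $x\in Z_i\cap C^i_n$, and for these $f^i_n(x)=g^i_n(x)\in V$. At least $(N+1)/2$ of the $N$ values are $\ge f_n(x)$ and at least $(N+1)/2$ are $\le f_n(x)$, so $f_n(x)$ lies between two values in $V$, hence in $V$. Thus $f=\lim_{\mathcal F}f_n$.
\end{proof}

In the Hilbert cube the vote breaks down at the start: a point whose $i$-th coordinate lies in $Q_i$ for each $i$ misses all the sets $([0,1]\setminus Q_i)^\omega$.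

\begin{lemma}[Gluing]\label{lem:glue}
Let $U$ be a separable metric space and $f:U\to\mathbb R$.
\begin{enumerate}
\item[(i)] If every point has an open neighborhood $O$ with $f|O\in\mathcal C_{\mathcal F}(O)$, then $f\in\mathcal C_{\mathcal F}(U)$.
\item[(ii)] If $K\subseteq U$ is closed, $f|K\in\mathcal C_{\mathcal F}(K)$ and $f|(U\setminus K)\in\mathcal C_{\mathcal F}(U\setminus K)$, then $f\in\mathcal C_{\mathcal F}(U)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Let $f|O=\lim_{\mathcal F}f^O_n$ and let $(\varphi_O)$ be a locally finite partition of unity with $\operatorname{supp}\varphi_O\subseteq O$. The functions $f_n=\sum_O\varphi_Of^O_n$, where each term is extended by $0$, are continuous. At a given $x$, $f_n(x)$ is a convex combination of the finitely many $f^O_n(x)$ with $\varphi_O(x)>0$, the same $O$ for all $n$. If these values lie in an interval $V\ni f(x)$, which happens for all $n$ in a member of $\mathcal F$, then so does $f_n(x)$.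

(ii) Let $K\neq\emptyset$, $f|K=\lim_{\mathcal F}g_n$ and $f|(U\setminus K)=\lim_{\mathcal F}h_n$. Extend $g_n$ continuously to $U$, and take continuous $\psi_n:U\to[0,1]$ equal to $0$ where $d(\cdot,K)\le\frac1{n+2}$ and to $1$ where $d(\cdot,K)\ge\frac2{n+2}$. Then $f_n=\psi_nh_n+(1-\psi_n)g_n$, with $\psi_nh_n=0$ on $K$, is continuous because $\psi_n$ vanishes near $K$. For $x\in K$ we have $f_n(x)=g_n(x)$; for $x\notin K$ we have $f_n(x)=h_n(x)$ for all but finitely many $n$, which suffices as $\mathcal F$ is free.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:compl}(b)]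
Let $X=\bigcup_kX_k$ with $X_k$ closed and finite-dimensional, let $f\in\mathcal B_\xi(X)$, and let $G$ be the union of all open $U\subseteq X$ with $f|U\in\mathcal C_{\mathcal F}(U)$. By Lemma~\ref{lem:glue}(i), $f|G\in\mathcal C_{\mathcal F}(G)$. Suppose $Z=X\setminus G\ne\emptyset$. By the Baire category theorem in $Z$ there are an open $U\subseteq X$ and $k$ with $\emptyset\ne U\cap Z\subseteq X_k$. The space $U\cap Z$ is Polish and embeds in some $[0,1]^r$ along with $X_k$, so $f|(U\cap Z)\in\mathcal C_{\mathcal F}(U\cap Z)$ by Lemma~\ref{lem:findim}. Also $U\setminus Z\subseteq G$, so $f|(U\setminus Z)\in\mathcal C_{\mathcal F}(U\setminus Z)$. By Lemma~\ref{lem:glue}(ii), $f|U\in\mathcal C_{\mathcal F}(U)$, so $U\subseteq G$, contradicting $U\cap Z\ne\emptyset$. Hence $G=X$.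
\end{proof}

\section{Exact ranks}\label{sec:d}

Lemma~\ref{lem:FA} bounds the rank of $\mathcal F_A$ from below. For part (d) we need the matching upper bound.

\begin{proposition}\label{prop:exact}
Let $2\le\eta<\omega_1$ and $A\in\Delta^0_{1+\eta}(2^\omega)$. If $D\subseteq2^\omega$ and $1_D\in\mathcal C_{\mathcal F_A}(2^\omega)$, then $D\in\Delta^0_{1+\eta}$.
\end{proposition}

The proof runs parallel to Section~\ref{sec:main}. Instead of selecting one large piece on which a new point is constant, we cut the whole space into countably many simple pieces on each of which the new point is continuous. Assume \eqref{eq:standing} with $Y=2^\omega$. If $t$ is a stem on $W$, $W'\subseteq W$, $e:W'\to2^\omega$ is continuous and $e(y)\notin\operatorname{dom}t(y)$ for $y\in W'$, then $t\cup\{(e,\varepsilon)\}$ denotes the stem on $W'$ obtained by appending $(e,\varepsilon)$ to $t|W'$.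

\begin{lemma}\label{lem:c2p}
Let $t$ be a stem on $W$ satisfying \eqref{eq:both}. Then $W$ is a countable union of relatively $G_\delta$ sets $W'$, each with a continuous $e:W'\to2^\omega$ and a sign $\varepsilon$ such that $e(y)\notin\operatorname{dom}t(y)$ for $y\in W'$ and $W'=Y^b_l(t\cup\{(e,\varepsilon)\})$.
\end{lemma}

\begin{proof}
We use the notation of Section~\ref{sec:hit}. The point $e(y)$ will be read off from a coherent sequence of minimal hitting sets. The families involved are only semicontinuous in $y$, but a semicontinuous family of finite sets is locally constant where its cardinality is constant. So we freeze three bounded integer invariants in turn. At each step the current set is covered by countably many relatively $G_\delta$ pieces, and we continue on one of them; topological notions refer to the current piece, and a $G_\delta$ subset of a $G_\delta$ subset is $G_\delta$.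

\emph{Step 1: the size of the hitting sets.} For $k$ and $m_0\ge l$ consider $W_1=\{\tau_{m_0}\ge k\}\cap\bigcap_{m\ge l}\{\tau_m\le k\}$. It is $G_\delta$ by Lemma~\ref{lem:hit}(i), and these sets cover $W$ since $\tau_m(y)$ is nondecreasing and bounded in $m$. On $W_1$ we have $\tau_m=k$ for $m\ge m_0$, so restriction maps $H_{m+1}(y)$ into $H_m(y)$ by Lemma~\ref{lem:hit}(v). Let $c_m(y)=|H_m(y)|\in[1,\nu^k]$. The sets $\{c_m\ge c\}$ are open in $W_1$ by Lemma~\ref{lem:hit}(ii).

\emph{Step 2: the number of hitting sets.} For $c$ and $m_1\ge m_0$ let $W_2$ be the set of $y\in W_1$ with $c_m(y)\le c$ for all $m\ge m_1$ and $c_m(y)\ge c$ for infinitely many $m$. The first condition is closed and the second is $G_\delta$; these sets cover $W_1$, with $c=\limsup_mc_m(y)$. For $y\in W_2$ call $(w_m)_{m\ge m_0}$ \emph{coherent} if $w_m\in H_m(y)$ and $w_{m+1}|m=w_m$, and let $\hat H_m(y)\subseteq H_m(y)$ be the set of $m$-th terms of coherent sequences. By K\"onig's lemma, $\hat H_m(y)$ is the intersection of the sets $\{w|m:w\in H_{m'}(y)\}$, $m'\ge m$. These are finite, nonempty and decreasing in $m'$, so $\hat H_m(y)\ne\emptyset$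 and $\hat H_m(y)=\{w|m:w\in H_{m'}(y)\}$ for all large $m'$.

We claim that $\hat H_m(y')\subseteq\hat H_m(y)$ for $y'\in W_2$ near $y$. Choose $m'\ge\max(m,m_1)$ with $c_{m'}(y)=c$ and $\hat H_m(y)=\{w|m:w\in H_{m'}(y)\}$. For $y'$ near $y$ we have $H_{m'}(y')\supseteq H_{m'}(y)$ and $c_{m'}(y')\le c$, so $H_{m'}(y')=H_{m'}(y)$. Then $\hat H_m(y')\subseteq\{w|m:w\in H_{m'}(y')\}=\hat H_m(y)$. Consequently, with $h_m(y)=|\hat H_m(y)|$, the sets $\{h_m\le j\}$ are open in $W_2$. Restriction maps $\hat H_{m+1}(y)$ onto $\hat H_m(y)$, so $h_m(y)$ is nondecreasing in $m$, and it is bounded by $\nu^k$.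

\emph{Step 3: the number of coherent sequences.} For $j$ and $m_2\ge m_0$ let $W_3=\{h_{m_2}\ge j\}\cap\bigcap_{m\ge m_0}\{h_m\le j\}$, a $G_\delta$ subset of $W_2$; these sets cover $W_2$. On $W_3$ we have $h_m=j$ for $m\ge m_2$, so by the claim $\hat H_m(y)$ is a locally constant function of $y\in W_3$.

\emph{Step 4: the selection.} Let $W'$ be one of the finitely many nonempty clopen subsets of $W_3$ on which $\hat H_{m_2}(y)$ is constant. Fix $w$ in this constant set and $u\in w$. For $m\ge m_2$ the restriction $\hat H_m(y)\to\hat H_{m_2}(y)$ is a surjection between sets of size $j$, hence a bijection. Let $w_m(y)\in\hat H_m(y)$ be the preimage of $w$. It is locally constant in $y$, and $w_{m+1}(y)|m=w_m(y)$ by uniqueness. By Lemma~\ref{lem:hit}(v) there is a unique $u_m(y)\in w_m(y)$ with $u_m(y)|m_2=u$; it is locally constant in $y$, and $u_{m+1}(y)|m=u_m(y)$. So $u_m(y)=(e(y)|m,\varepsilon)$, where $\varepsilon$ is the sign of $u$ and $e:W'\to2^\omega$ is continuous. By Lemma~\ref{lem:hit}(iv), $u_m(y)\in\bigcup P^m(y)$ for $m\ge m_2$, and Lemma~\ref{lem:levels}(iii) completes the proof.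
\end{proof}

Let $\Gamma=\Delta^0_{1+\eta}(Y)$. If $W\in\Gamma$ and $W'$ is relatively $\Delta^0_{1+\eta}$ in $W$, then $W'\in\Gamma$, because $W'$ is the trace on $W$ of a $\Sigma^0_{1+\eta}$ set and also of a $\Pi^0_{1+\eta}$ set. Since $1+\eta\ge3$, this applies to relatively $G_\delta$ subsets of $W$; this is where $\eta\ge2$ is used. A \emph{true configuration} is a pair $(W,a)$ where $W\in\Gamma$ and $a$ is a stem on $W$ with $a(y)\subseteq1_A$ for all $y\in W$. A \emph{leaf} is a set $W\in\Gamma$ with $W\subseteq D$ or $W\cap D=\emptyset$. For stems $t$ on $W'\subseteq W$ and $a$ on $W$ we write $t\supseteq a$ if $t(y)\supseteq a(y)$ for all $y\in W'$.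

\begin{lemma}\label{lem:c3p}
Let $(W,a)$ be a true configuration and $b\in2$. Then $W$ is a countable union of leaves and of sets $W'\in\Gamma$ carrying a stem $t\supseteq a$ that blocks $1-b$ on $W'$.
\end{lemma}

\begin{proof}
The set $W\setminus Y^b(a)$ is $G_\delta$ in $W$, and $1_D=1-b$ on it by Lemma~\ref{lem:stem}(iv); so it is a leaf. The rest of $W$ is the union of the relatively closed sets $Y^b_l(a)$. Fix $l$. Call $(W',t)$ an \emph{$r$-pair} if $W'\in\Gamma$, $W'\subseteq W$, $t\supseteq a$ is a stem on $W'$, $W'=Y^b_l(t)$, and $|t(y)|\ge r$ on $W'$. We show by downward induction on $r$ that the set $W'$ of an $r$-pair is a countable union of sets in $\Gamma$ carrying a stem that extends $a$ and blocks $1-b$. For $r>2^l$ we have $W'=\emptyset$ by Lemma~\ref{lem:stem}(ii). In general, $t$ blocks $1-b$ on the relatively $G_\delta$ set $W'\setminus Y^{1-b}(t)$. The remainder is the union of the relatively closed sets $Y^{1-b}_{l'}(t)$, on each of which the restriction of $t$ satisfies \eqref{eq:both}; by Lemma~\ref{lem:c2p} each of them is a countable union of sets of $(r+1)$-pairs. Finally $Y^b_l(a)$ with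 the restriction of $a$ is a $0$-pair.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:exact}]
We build a countably branching tree of true configurations with root $(Y,\emptyset)$. Let $(W,a)$ be a node. Apply Lemma~\ref{lem:c3p} with $b=1$, and then with $b=0$ to each piece that carries a stem, together with the restriction of $a$. Thus $W$ is a countable union of leaves and of sets $W''\in\Gamma$ with stems $t^0,t^1\supseteq a$ such that $t^c$ blocks $c$ on $W''$. Let $g_1,\dots,g_n:W''\to2^\omega$ be the continuous maps listed in $t^0$ and $t^1$. For $\delta\in2^n$ let $W''_\delta$ be the set of $y\in W''$ with $1_A(g_i(y))=\delta_i$ for all $i$. Since $A\in\Delta^0_{1+\eta}$, this set is relatively $\Delta^0_{1+\eta}$ in $W''$, so $W''_\delta\in\Gamma$; this is the only use of the hypothesis on $A$. On $W''_\delta$ the list $a'=(g_i,\delta_i)_{i\le n}$ is a stem with $a'(y)=1_A|(\operatorname{dom}t^0(y)\cup\operatorname{dom}t^1(y))\supseteq a(y)$. The pairs $(W''_\delta,a')$ are the children of $(W,a)$. Every point of $W$ lies in one of the leaves produced at this node or in a child.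

Let $y\in Y$, $c=1_D(y)$, and let $p\subseteq1_A$ be a $c$-certificate at $y$. If $y$ lies in a child $(W''_\delta,a')$ of $(W,a)$, then $y\notin Y^c(t^c)$, so by Lemma~\ref{lem:stem}(v) the set $\operatorname{dom}p$ meets $\operatorname{dom}a'(y)\setminus\operatorname{dom}a(y)$. A node containing $y$ has all its ancestors containing $y$, so its depth is at most $|p|$. Hence, descending from the root, $y$ falls into a leaf. Thus $Y$ is the union of countably many leaves. Both $D$ and $Y\setminus D$ are unions of some of them, so both are $\Sigma^0_{1+\eta}$.
\end{proof}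

\begin{proof}[Proof of Theorem~\ref{thm:compl}(d)]
Let $3\le\eta<\omega_1$. We choose $A\in\Delta^0_{1+\eta}(2^\omega)$ with $A\notin\Delta^0_{1+\zeta}$ for all $\zeta<\eta$. If $\eta=\zeta_0+1$, take $A\in\Sigma^0_{1+\zeta_0}\setminus\Pi^0_{1+\zeta_0}$. If $\eta$ is a limit, take $\zeta_n\nearrow\eta$ and sets $A_n\subseteq N_{0^n1}$ in $\Sigma^0_{1+\zeta_n}\setminus\Pi^0_{1+\zeta_n}$, using that $N_{0^n1}$ is homeomorphic to $2^\omega$, and let $A=\bigcup_nA_n$. Then $A$ and its complement $\{0^\omega\}\cup\bigcup_n(N_{0^n1}\setminus A_n)$ are $\Sigma^0_{1+\eta}$; and if $A\in\Delta^0_{1+\zeta}$ with $\zeta<\eta$, then $A_n=A\cap N_{0^n1}\in\Pi^0_{1+\zeta_n}$ for $\zeta_n\ge\zeta$, which is false.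

By Lemma~\ref{lem:FA}, $\mathcal F_A$ is $\Sigma^1_1$ and its rank $\xi$ satisfies $A\in\Delta^0_{1+\xi}$, so $\xi\ge\eta$. If $\xi>\eta$, take $D\subseteq2^\omega$ in $\Sigma^0_{1+\eta}\setminus\Pi^0_{1+\eta}$; then $1_D\in\mathcal B_{\eta+1}(2^\omega)\subseteq\mathcal B_\xi(2^\omega)=\mathcal C_{\mathcal F_A}(2^\omega)$, contradicting Proposition~\ref{prop:exact}. So $\xi=\eta$. Since $2<\eta$, we have $A\notin\Delta^0_3$. Let $X$ be Polish and contain a strongly infinite-dimensional compact set. Then $\mathcal C_{\mathcal F_A}(X)\subseteq\mathcal B_\eta(X)$ by part (a), and the inclusion is strict by Corollary~\ref{cor:other}.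
\end{proof}

\begin{thebibliography}{9}

\bibitem{FDC}
\emph{Filter descriptive classes of Borel functions},
\texttt{https://www.impan.pl/shop/publication/}\allowbreak\texttt{transaction/download/product/89121}.

\bibitem{Kechris}
Kechris, \emph{Classical Descriptive Set Theory}.

\end{thebibliography}
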